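\title{Non-embedding theorems for non-commutative $L^p$-spaces, $2<p<\infty$}

\begin{abstract}
Let $2<p<\infty$, let $S^p$ be the Schatten class, $K^p$ the $\ell^p$-sum of the finite-dimensional Schatten classes $S^p_n$, and $R$ the hyperfinite $II_1$ factor. We prove that $L^p(K^p)$ does not embed isomorphically into $S^p\oplus L^p$, that $L^p(S^p)$ does not embed into $S^p\oplus L^p(K^p)$, and that $L^p(R)$ does not embed into $L^p(S^p)$. The proofs test an embedding on random rank-one matrices and estimate the image by the non-commutative Khintchine inequality, after passing to weak limits of square functions. The same method shows that $L^p(R\bar\otimes B(\ell^2))$ does not embed into $L^p(S^p)\oplus L^p(N)$ for any von Neumann algebra $N$ with a faithful normal finite trace, and it determines the embeddability relation among thirteen spaces built from $\ell^p$, $L^p$, $K^p$, $S^p$ and $L^p(R)$.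
\end{abstract}

\section{Introduction}

\subsection{The spaces and the question}

Let $\mathcal M$ be a von Neumann algebra with a normal semifinite faithful trace $\tau$, and let $1\le p<\infty$. The space $L^p(\mathcal M)$ is the completion of $\{x\in\mathcal M:\tau(|x|^p)<\infty\}$ in the norm $\|x\|_p=\tau(|x|^p)^{1/p}$, where $|x|=(x^*x)^{1/2}$. We are concerned with the following examples.
\begin{itemize}
\item $L^p=L^p([0,1])$ with Lebesgue measure.
\item $S^p=L^p(B(\ell^2),\mathrm{tr})$ is the Schatten class, and $S^p_n=L^p(M_n,\mathrm{tr})$ is the Schatten class of $n\times n$ matrices. The norm is the $\ell^p$-norm of the sequence of singular values.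
\item $K^p=\big(\bigoplus_{n\ge1}S^p_n\big)_{\ell^p}$ is the $L^p$-space of $\big(\bigoplus_nM_n\big)_{\ell^\infty}$ with its natural trace.
\item For a Banach space $E$, $L^p(E)=L^p([0,1];E)$ is the Bochner space. One has $L^p([0,1];L^p(\mathcal M))=L^p(L^\infty[0,1]\bar\otimes\mathcal M)$, so $L^p(S^p_n)$, $L^p(K^p)$ and $L^p(S^p)$ are again non-commutative $L^p$-spaces.
\item $R$ is the hyperfinite $II_1$ factor with its normalized trace $\tau$, and $L^p(R)$ is its non-commutative $L^p$-space. The algebra $R$ is generated by a chain $M_2\subset M_4\subset M_8\subset\cdots$, where $M_{2^s}=M_2^{\otimes s}$, the inclusions are $x\mapsto x\otimes1$, and $\tau=2^{-s}\mathrm{tr}$ on $M_{2^s}$.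
\end{itemize}
Direct sums $A\oplus B$ carry the $\ell^p$-norm; another norm changes nothing up to isomorphism. We say that $X$ \emph{embeds} into $Y$, and write $X\hookrightarrow Y$, if $X$ is linearly isomorphic to a subspace of $Y$. The following question is posed in \cite{PX}.

\medskip
\noindent\textbf{Question.} \emph{Let $p>2$, and let $(X,Y)$ be one of the three couples}
\[
\big(L^p(K^p),\ S^p\oplus L^p\big),\qquad\big(L^p(S^p),\ S^p\oplus L^p(K^p)\big),\qquad\big(L^p(R),\ L^p(S^p)\big).
\]
\emph{Does $X$ embed into $Y$?}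
\medskip

A trace-preserving inclusion of algebras gives an isometric embedding of $L^p$-spaces, and the question asks whether embeddings of another kind can replace a missing inclusion. In the first couple, $X$ combines a non-atomic measure with matrices of unbounded size; the summand $S^p$ offers the matrices, the summand $L^p$ offers the measure, and neither offers both. In the second couple $X$ combines a non-atomic measure with infinite matrices, and again the two features are split between the summands of $Y$. In the third couple the matrix algebras in $R$ are nested and share the same unit of finite trace, which is impossible inside $L^\infty\bar\otimes B(\ell^2)$: the unit would be a field of projections of almost everywhere finite rank whose rank is divisible by every $2^s$. So the natural guess is that the answer is negative each time.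

Two observations show that the guess needs a proof. First, there are embeddings that do not come from inclusions of algebras. Random signs embed $\ell^2$ into $L^p$, and they embed the space of $n\times\infty$ matrices into $L^p(S^p_n)$ with a constant independent of $n$ (Remark~\ref{rem:rows}). For $p=2$ all the spaces above are separable infinite-dimensional Hilbert spaces and all embeddings exist. Second, finite-dimensional pieces cannot tell the spaces apart. Each $X$ above is the closure of an increasing union of finite-dimensional subspaces isometric to subspaces of $S^p$: take dyadic step functions with values in finite matrices, placed block-diagonally, for $L^p(K^p)$ and $L^p(S^p)$, and take the algebras $M_{2^s}$ for $L^p(R)$. Each $Y$ contains $S^p$. The obstruction must therefore lie in the way infinitely many of these pieces fit together.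

\subsection{Results}

Throughout the paper
\[
2<p<\infty,\qquad q=\frac p2>1,\qquad\delta=\frac12-\frac1p>0,
\]
and $C_p$ denotes a constant depending only on $p$, not always the same. The answer to the question is negative for all three couples.

\begin{theorem}\label{thm:one}
If $T:L^p(S^p_n)\to S^p\oplus L^p$ is linear and $\theta\|x\|\le\|Tx\|\le\|x\|$ for all $x$, then $\theta\le C_p\,n^{-\delta}$, and the order $n^{-\delta}$ is optimal. Hence $L^p(K^p)\not\hookrightarrow S^p\oplus L^p$. Also $L^p\not\hookrightarrow S^p$.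
\end{theorem}

\begin{theorem}\label{thm:two}
For every von Neumann algebra $N$ with a faithful normal finite trace, $L^p(S^p)\not\hookrightarrow S^p\oplus L^p(N)$. In particular $L^p(S^p)\not\hookrightarrow S^p\oplus L^p(K^p)$.
\end{theorem}

\begin{theorem}\label{thm:three}
$L^p(R)\not\hookrightarrow L^p(S^p)$.
\end{theorem}

Two further results are not needed for the three couples.

\begin{theorem}\label{thm:four}
For every von Neumann algebra $N$ with a faithful normal finite trace, $L^p(R\bar\otimes B(\ell^2))\not\hookrightarrow L^p(S^p)\oplus L^p(N)$.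
\end{theorem}

\begin{theorem}\label{thm:five}
Consider the spaces
\[
\begin{array}{lll}
X_1=\ell^p, & X_2=L^p, & X_3=K^p,\\
X_4=S^p, & X_5=K^p\oplus L^p, & X_6=S^p\oplus L^p,\\
X_7=L^p(K^p), & X_8=S^p\oplus L^p(K^p), & X_9=L^p(S^p),\\
X_{10}=L^p(R), & X_{11}=S^p\oplus L^p(R), & X_{12}=L^p(S^p)\oplus L^p(R),\\
X_{13}=L^p(R\bar\otimes B(\ell^2)). & &
\end{array}
\]
Let $\preceq$ be the reflexive and transitive relation on $\{1,\dots,13\}$ generated by
\begin{gather*}
1\preceq2,\ \ 1\preceq3,\ \ 2\preceq5,\ \ 3\preceq4,\ \ 3\preceq5,\ \ 4\preceq6,\ \ 5\preceq6,\ \ 5\preceq7,\ \ 6\preceq8,\\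
7\preceq8,\ \ 7\preceq10,\ \ 8\preceq9,\ \ 8\preceq11,\ \ 10\preceq11,\ \ 9\preceq12,\ \ 11\preceq12,\ \ 12\preceq13
\end{gather*}
(Figure~\ref{fig:hasse}). Then $X_i\hookrightarrow X_j$ if and only if $i\preceq j$.
\end{theorem}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.1,yscale=0.95,font=\small]
\node (x1) at (0,0) {$X_1=\ell^p$};
\node (x2) at (-1,1) {$X_2=L^p$};
\node (x3) at (1,1) {$X_3=K^p$};
\node (x5) at (0,2) {$X_5=K^p\oplus L^p$};
\node (x4) at (2,2) {$X_4=S^p$};
\node (x7) at (-1,3) {$X_7=L^p(K^p)$};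
\node (x6) at (1,3) {$X_6=S^p\oplus L^p$};
\node (x10) at (-2,4) {$X_{10}=L^p(R)$};
\node (x8) at (0,4) {$X_8=S^p\oplus L^p(K^p)$};
\node (x11) at (-1,5) {$X_{11}=S^p\oplus L^p(R)$};
\node (x9) at (1,5) {$X_9=L^p(S^p)$};
\node (x12) at (0,6) {$X_{12}=L^p(S^p)\oplus L^p(R)$};
\node (x13) at (0,7) {$X_{13}=L^p(R\bar\otimes B(\ell^2))$};
\draw (x1)--(x2); \draw (x1)--(x3); \draw (x2)--(x5); \draw (x3)--(x5);
\draw (x3)--(x4); \draw (x4)--(x6); \draw (x5)--(x6); \draw (x5)--(x7);
\draw (x6)--(x8); \draw (x7)--(x8); \draw (x7)--(x10); \draw (x8)--(x9);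
\draw (x8)--(x11); \draw (x10)--(x11); \draw (x9)--(x12); \draw (x11)--(x12);
\draw (x12)--(x13);
\end{tikzpicture}
\caption{Embeddings among thirteen $L^p$-spaces for $2<p<\infty$. A space embeds into another one exactly when an upward path, possibly empty, leads from the first to the second.}
\label{fig:hasse}
\end{figure}

\subsection{The method}

Fix an embedding $T$ and a finite family $(h_{ab})$ of matrix units in the domain. A sum $\sum g_{ab}h_{ab}$ with independent signs is small, because its singular values are spread out, and through the Khintchine inequality it bounds the \emph{square functions} $\sum|Th_{ab}|^2$ and $\sum|(Th_{ab})^*|^2$. A sum $\sum\alpha_a\beta_bh_{ab}$ with product signs has rank one and is larger by a factor $n^\delta$. Its image is governed by the two square functions and by the two \emph{mixed} norms, those of the operator matrix $(Th_{ab})_{a,b}$ and of its transpose. A contradiction follows if the mixed norms are not much larger than the square functions.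 Each target space gives its own reason for this:
\begin{itemize}
\item in $L^p$ the mixed norms are dominated by the square function (Section~\ref{sec:modelA});
\item in $S^p$ a weak limit of square functions is almost supported in a finite corner, and a finite corner cannot follow the splitting of $[0,1]$ into small intervals (Section~\ref{sec:modelB});
\item in $L^p(N)$ with a finite trace, one can select rows whose singular value functions are almost disjointly supported (Section~\ref{sec:two});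
\item in $L^p(S^p)$ an $m\times m$ corner is Hilbertian up to a factor $m^\delta$, and the nesting of the matrix algebras in $R$ makes $m$ independent of $n$ (Section~\ref{sec:three}).
\end{itemize}
Section~\ref{sec:tools} collects the tools. Section~\ref{sec:model} treats the two simplest non-embeddings, which combine to give Theorem~\ref{thm:one} in Section~\ref{sec:one}. The remaining sections prove Theorems~\ref{thm:two}--\ref{thm:five} in order.

\section{Tools}\label{sec:tools}

In this section $\mathcal M$ is a von Neumann algebra with a normal semifinite faithful trace $\tau$. Families are finite unless they are indexed by $\mathbb N$. The letters $\alpha,\beta,\gamma,\zeta,g,\varepsilon$ denote mutually independent families of independent signs, each equal to $\pm1$ with probability $\frac12$, and $\mathbb E$ is the expectation. An embedding $T$ is always scaled so that $\theta\|x\|\le\|Tx\|\le\|x\|$ with $\theta>0$. If $T=(A,B)$ takes values in a direct sum, then $A$ and $B$ are contractions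 and $\|Tx\|^p=\|Ax\|^p+\|Bx\|^p$.

\subsection{Norm inequalities}

Elements of $L^p(\mathcal M)$ are realized as closed densely defined operators affiliated with $\mathcal M$; they can be added and multiplied, and H\"older's inequality holds. We use the following standard facts. For $x\in L^p(\mathcal M)$ and $a,b\in\mathcal M$,
\[
\|x\|_p^2=\|x^*x\|_q=\|xx^*\|_q,\qquad\|axb\|_p\le\|a\|\,\|x\|_p\,\|b\|,
\]
and $\|x\otimes y\|_p=\|x\|_p\|y\|_p$ in a tensor product with the product trace. If $\tau(1)=1$, then $\|x\|_r\le\|x\|_{r'}$ for $r\le r'$. In the Schatten classes the inequality is reversed: $\|x\|_{S^p}\le\|x\|_{S^2}$; and if $x$ has rank at most $n$, H\"older's inequality for the singular values gives $\|x\|_{S^2}\le n^\delta\|x\|_{S^p}$.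

For $a\in L^q(\mathcal M)$ the \emph{generalized singular value function} is the decreasing function
\[
\mu_t(a)=\inf\big\{\lambda>0:\tau\big(1_{(\lambda,\infty)}(|a|)\big)\le t\big\},\qquad t>0 .
\]
It vanishes for $t\ge\tau(1)$, and $\mu(a\otimes e_{11})=\mu(a)$ in $\mathcal M\bar\otimes B(\ell^2)$. By Fack and Kosaki \cite{FK}, $\|a\|_r=\|\mu(a)\|_{L^r(0,\infty)}$ for $1\le r<\infty$, $\mu(a^*a)=\mu(aa^*)$, $\mu(a)\le\mu(b)$ if $0\le a\le b$ (so $\|a\|_q\le\|b\|_q$), and
\begin{equation}\label{eq:FK}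
\int_0^t\mu(a+b)\le\int_0^t\big(\mu(a)+\mu(b)\big)\qquad(t>0).
\end{equation}
To pass from \eqref{eq:FK} to norms we use the Hardy--Littlewood--P\'olya inequality: if $f,g\ge0$ are in $L^q(0,\infty)$ and $f$ is decreasing, then
\begin{equation}\label{eq:HLP}
\int_0^tf\le\int_0^tg\ \text{ for all }t>0\quad\Longrightarrow\quad\|f\|_q\le\|g\|_q .
\end{equation}
Indeed, $f^{q-1}=\int_0^\infty1_{\{f^{q-1}>\lambda\}}\,d\lambda$ and each set $\{f^{q-1}>\lambda\}$ is an interval with left endpoint $0$, so $\int f\cdot f^{q-1}\le\int g\,f^{q-1}\le\|g\|_q\|f\|_q^{q-1}$.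

\begin{lemma}\label{lem:pinch}
\begin{enumerate}
\item[(a)] If $\pi_1,\dots,\pi_k\in\mathcal M$ are mutually orthogonal projections and $b\in L^q(\mathcal M)$, then $\sum_i\|\pi_ib\pi_i\|_q^q\le\|b\|_q^q$.
\item[(b)] If $a_1,\dots,a_k\ge0$ are in $L^q(\mathcal M)$, then $\sum_i\|a_i\|_q^q\le\|\sum_ia_i\|_q^q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The operator $u=\sum_i\varepsilon_i\pi_i$ is a contraction and $\mathbb E\,ubu=\sum_i\pi_ib\pi_i=:x$, so $\|x\|_q\le\|b\|_q$. Since $x^*x=\sum_i|\pi_ib\pi_i|^2$ is a sum of positive operators with orthogonal supports, $|x|^q=\sum_i|\pi_ib\pi_i|^q$ and $\|x\|_q^q=\sum_i\|\pi_ib\pi_i\|_q^q$.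

(b) Let $Y=\sum_ia_i^{1/2}\otimes e_{i1}\in L^p(\mathcal M\bar\otimes B(\ell^2))$. Then $Y^*Y=(\sum_ia_i)\otimes e_{11}$, while $YY^*=\sum_{i,j}a_i^{1/2}a_j^{1/2}\otimes e_{ij}$ has diagonal blocks $a_i$. Apply (a) to $b=YY^*$ and $\pi_i=1\otimes e_{ii}$, and use $\|YY^*\|_q=\|Y^*Y\|_q$.
\end{proof}

\subsection{Khintchine inequalities and arrangements}

For a family $y=(y_l)$ in $L^p(\mathcal M)$ the \emph{column} and \emph{row norms} are
\[
\|y\|_C=\Big\|\sum_ly_l^*y_l\Big\|_q^{1/2}=\Big\|\sum_ly_l\otimes e_{l1}\Big\|_p,\qquad\|y\|_R=\Big\|\sum_ly_ly_l^*\Big\|_q^{1/2}=\Big\|\sum_ly_l\otimes e_{1l}\Big\|_p,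
\]
the second norms being taken in $L^p(\mathcal M\bar\otimes B(\ell^2))$. The non-commutative Khintchine inequality (Lust-Piquard; Lust-Piquard--Pisier) states that there is a constant $K=K_p\ge1$, independent of $\mathcal M$, with
\begin{equation}\label{eq:K}
\max(\|y\|_C,\|y\|_R)\le\Big(\mathbb E\Big\|\sum_l\varepsilon_ly_l\Big\|_p^p\Big)^{1/p}\le K\max(\|y\|_C,\|y\|_R).
\end{equation}
The left inequality is elementary: for $Z=\sum_l\varepsilon_ly_l$ we have $\mathbb E\,Z^*Z=\sum_ly_l^*y_l$, hence $\|y\|_C^2\le\mathbb E\|Z^*Z\|_q=\mathbb E\|Z\|_p^2\le(\mathbb E\|Z\|_p^p)^{2/p}$, and the same for $Z^*$. The letter $K$ keeps this meaning throughout.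

Now let $y=(y_{i_1\dots i_d})$ be indexed by a product $I_1\times\dots\times I_d$. An \emph{arrangement} $\sigma$ is a subset of $\{1,\dots,d\}$. It determines the matrix with entries $y_{i_1\dots i_d}$ whose rows are indexed by the coordinates in $\sigma$ and whose columns are indexed by the other coordinates; $\|y\|_\sigma$ is the norm of this matrix in $L^p(\mathcal M\bar\otimes B(\ell^2))$. We write the row indices to the left of a bar and the column indices to the right. For example
\[
\|y\|_{a|b}=\Big\|\sum y_{ab}\otimes e_{ab}\Big\|_p,\qquad\|y\|_{l|ab}=\Big\|\sum y_{abl}\otimes e_{l,(a,b)}\Big\|_p .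
\]
The arrangement with all indices on the left gives $\|y\|_C$, the one with all indices on the right gives $\|y\|_R$. The others are called \emph{mixed}.

\begin{lemma}\label{lem:Kd}
Let $\varepsilon^1,\dots,\varepsilon^d$ be independent families of signs.
\begin{enumerate}
\item[(a)] For $y_{i_1\dots i_d}\in L^p(\mathcal M)$,
\[
\max_\sigma\|y\|_\sigma\le\Big(\mathbb E\Big\|\sum\varepsilon^1_{i_1}\cdots\varepsilon^d_{i_d}\,y_{i_1\dots i_d}\Big\|_p^p\Big)^{1/p}\le K^d\Big(\sum_\sigma\|y\|_\sigma^p\Big)^{1/p}.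
\]
\item[(b)] For vectors $h_{i_1\dots i_d}$ in a Hilbert space $H$,
\[
\Big(\mathbb E\Big\|\sum\varepsilon^1_{i_1}\cdots\varepsilon^d_{i_d}\,h_{i_1\dots i_d}\Big\|^p\Big)^{1/p}\le K^d\Big(\sum\|h_{i_1\dots i_d}\|^2\Big)^{1/2}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We use induction on $d$, for all $\mathcal M$ at once; $d=1$ is \eqref{eq:K}. Fix the first $d-1$ families, write the sum as $\sum_j\varepsilon^d_jZ_j$, and put $U=\sum_jZ_j\otimes e_{j1}$, $V=\sum_jZ_j\otimes e_{1j}$. By \eqref{eq:K}, the expectation of $\|\sum_j\varepsilon^d_jZ_j\|_p^p$ over $\varepsilon^d$ lies between $\max(\|U\|_p^p,\|V\|_p^p)$ and $K^p(\|U\|_p^p+\|V\|_p^p)$. Now $U$ is a $(d-1)$-fold sum with coefficients $\sum_jy_{i_1\dots i_{d-1}j}\otimes e_{j1}$ in $L^p(\mathcal M\bar\otimes B(\ell^2))$. As $e_{j1}\otimes e_{\rho\kappa}=e_{(j,\rho),(1,\kappa)}$, the arrangement $\sigma'\subset\{1,\dots,d-1\}$ of these coefficients has norm $\|y\|_{\sigma'\cup\{d\}}$. For $V$ one obtains $\|y\|_{\sigma'}$. The induction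 hypothesis for $U$ and $V$ gives both inequalities.

(b) Let $d=1$. We may take $H=\mathbb C^k$ and view a vector as a column matrix, whose $S^p$-norm is its Euclidean norm. Then $\|\sum h_i^*h_i\|_q=\sum\|h_i\|^2$ and $\|\sum h_ih_i^*\|_q\le\sum\|h_ih_i^*\|_q=\sum\|h_i\|^2$, so \eqref{eq:K} gives the claim. For $d>1$ fix the first $d-1$ families as above: the expectation over $\varepsilon^d$ is at most $K^p\|(Z_j)_j\|^p_{\ell^2(H)}$, and $(Z_j)_j$ is a $(d-1)$-fold sum in the Hilbert space $\ell^2(H)$.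
\end{proof}

A bounded map need not remain bounded when applied entrywise to matrices, but it does respect random sums. This is our only source of information on the images of matrix units.

\begin{lemma}[Transfer]\label{lem:transfer}
Let $X:L^p(\mathcal M_1)\to L^p(\mathcal M_2)$ be a linear contraction. For every family $h=(h_{i_1\dots i_d})$ in $L^p(\mathcal M_1)$ and every arrangement $\sigma$,
\[
\|Xh\|_\sigma\le\Big(\mathbb E\Big\|\sum\varepsilon^1_{i_1}\cdots\varepsilon^d_{i_d}\,h_{i_1\dots i_d}\Big\|_p^p\Big)^{1/p}.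
\]
In particular $\max(\|Xh\|_C,\|Xh\|_R)\le K\max(\|h\|_C,\|h\|_R)$ for every family $h$.
\end{lemma}

\begin{proof}
Apply the left inequality of Lemma~\ref{lem:Kd}(a) to $Xh$ and use $\|X\|\le1$. For the last claim take $d=1$ and use \eqref{eq:K}.
\end{proof}

The next lemma bounds a mixed norm by a column or row norm at the price $n^\delta$.

\begin{lemma}\label{lem:mixed}
For $y_{ab}\in L^p(\mathcal M)$, $a,b\le n$, we have $\|y\|_{a|b},\ \|y\|_{b|a}\le n^\delta\min(\|y\|_C,\|y\|_R)$. More generally, if a family carries indices $a,b\le n$ and further indices, then an arrangement with $a$ and $b$ on opposite sides of the bar has norm at most $n^\delta$ times the norm of the arrangement in which both $a$ and $b$ are put on the left, and at most $n^\delta$ times the norm of the one in which both are put on the right, the further indices keeping their places.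
\end{lemma}

\begin{proof}
Let $V=\sum y_{ab}\otimes e_{ab}$ and $R_a=\sum_by_{ab}\otimes e_{1b}$, so that $V^*V=\sum_aR_a^*R_a$. By the triangle inequality, H\"older's inequality, Lemma~\ref{lem:pinch}(b) and $1-1/q=2\delta$,
\[
\|V\|_p^2\le\sum_a\|R_aR_a^*\|_q\le n^{1-1/q}\Big(\sum_a\|R_aR_a^*\|_q^q\Big)^{1/q}\le n^{2\delta}\Big\|\sum_aR_aR_a^*\Big\|_q=n^{2\delta}\|y\|_R^2 .
\]
With $C_b=\sum_ay_{ab}\otimes e_{a1}$ we have $VV^*=\sum_bC_bC_b^*$, and the same chain gives $\|V\|_p^2\le n^{2\delta}\|\sum_bC_b^*C_b\|_q=n^{2\delta}\|y\|_C^2$. Exchanging the names of $a$ and $b$ gives the bound for $\|y\|_{b|a}$. For the general statement apply this to the family $(W_{ab})$, where $W_{ab}$ is the matrix formed with the further indices in their given places.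
\end{proof}

The factor $n^\delta$ cannot be improved: for $y_{ab}=e_{ab}\in S^p_n$ the matrix $\sum e_{ab}\otimes e_{ab}$ has rank one and norm $n$, while $\|y\|_C=\|y\|_R=\|n1_n\|_q^{1/2}=n^{1/2+1/p}$.

\subsection{Weak limits and corners}\label{sec:weak}

Since $1<q<\infty$, the space $L^q(\mathcal M)$ is reflexive, so bounded sequences have weakly convergent subsequences; the norm is weakly lower semicontinuous; and the positive cone, being closed and convex, is weakly closed. For countably many bounded sequences indexed by $s$, a diagonal argument gives one infinite set $\mathcal S\subset\mathbb N$ along which all of them converge weakly. \emph{Convex weights} are numbers $\lambda_s\ge0$, finitely many nonzero, with $\sum_s\lambda_s=1$. Mazur's theorem (the weak and the norm closure of a convex set coincide), applied in a finite direct sum of spaces, gives: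
\begin{itemize}
\item[(W)] If finitely many sequences $(x^k_s)_s$ converge weakly to $x^k$ along $\mathcal S$, then for every $s_1$ and $\epsilon>0$ there are convex weights supported in $\{s\in\mathcal S:s\ge s_1\}$ with $\|\sum_s\lambda_sx^k_s-x^k\|\le\epsilon$ for all $k$ simultaneously.
\end{itemize}
Convex weights interact well with square functions: the square function of the family $(\sqrt{\lambda_s}\,y_{s,l})_{s,l}$ is the convex combination of the square functions of the families $(y_{s,l})_l$.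

Let $P_m$ be the projection of $\ell^2$ onto the first $m$ basis vectors and $Q_m=1-P_m$; they act on $L^p(S^p)$ pointwise. If $c\in S^q$, then $\|Q_mcQ_m\|_q\to0$, because finite matrices are dense in $S^q$; by dominated convergence the same holds for $c\in L^q([0,1];S^q)$. By H\"older's inequality,
\begin{equation}\label{eq:trace}
\mathrm{tr}(P_mrP_m)\le m^{1-1/q}\|r\|_{S^q}\qquad(0\le r\in S^q).
\end{equation}
We write $P,Q$ when $m$ is fixed, split $u=Pu+QuP+QuQ$, and use
\begin{equation}\label{eq:corner}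
\begin{gathered}
\|Py\|_{S^2}^2=\mathrm{tr}(Pyy^*P),\qquad\|QyP\|_{S^2}^2\le\mathrm{tr}(Py^*yP),\\
(QyQ)^*(QyQ)\le Qy^*yQ,\qquad(QyQ)(QyQ)^*\le Qyy^*Q .
\end{gathered}
\end{equation}
Finally, $D_s$ is the set of the $2^s$ dyadic intervals of length $2^{-s}$ in $[0,1]$.

\section{Two model cases}\label{sec:model}

\subsection{Matrices do not fit into $L^p$}\label{sec:modelA}

The two sign matrices
\[
\begin{pmatrix}1&1\\1&1\end{pmatrix},\qquad\begin{pmatrix}1&1\\1&-1\end{pmatrix}
\]
have singular values $(2,0)$ and $(\sqrt2,\sqrt2)$, so their norms in $S^p_2$ are $2$ and $2^{1/2+1/p}$, with ratio $2^\delta$. In size $n$, every matrix $\sum\alpha_a\beta_be_{ab}$ has rank one and norm $n$, whereas a matrix with independent signs satisfies $(\mathbb E\|\sum g_{ab}e_{ab}\|_p^p)^{1/p}\le Kn^{1/2+1/p}$ by \eqref{eq:K}. A commutative space does not see the difference.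

\begin{proposition}\label{prop:KL}
If $T:S^p_n\to L^p$ is linear and $\theta\|x\|\le\|Tx\|\le\|x\|$, then $\theta\le K^3n^{-\delta}$. Hence $K^p\not\hookrightarrow L^p$.
\end{proposition}

\begin{proof}
Let $y_{ab}=Te_{ab}$. By Lemma~\ref{lem:transfer}, $\|y\|_C\le Kn^{1/2+1/p}$. Lemma~\ref{lem:Kd}(b) with $H=\mathbb C$, applied at each point $t\in[0,1]$, gives
\[
(\theta n)^p\le\mathbb E\Big\|\sum\alpha_a\beta_by_{ab}\Big\|_p^p\le K^{2p}\int_0^1\Big(\sum|y_{ab}(t)|^2\Big)^qdt=K^{2p}\|y\|_C^p .
\]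
So $\theta\le K^3n^{1/p-1/2}$. Since $K^p$ contains $S^p_n$ isometrically for all $n$, it does not embed into $L^p$.
\end{proof}

\subsection{A non-atomic measure does not fit into $S^p$}\label{sec:modelB}

Let $T:L^p\to S^p$ be an embedding, $y_J=T1_J$, and
\[
c_s=\sum_{J\in D_s}y_J^*y_J,\qquad r_s=\sum_{J\in D_s}y_Jy_J^* .
\]
We have $\sum_{J\in D_s}\|y_J\|_p^p\ge\theta^p$ for every $s$, and we would like to show that this sum is small. Suppose for a moment that $c_s$ and $r_s$ converge in norm. Then $\|Q_mc_sQ_m\|_q$ is small for some $m$ and all large $s$, and $\sum_J\|Qy_JQ\|_p^p\le\|Qc_sQ\|_q^q$ by Lemma~\ref{lem:pinch}(b). In the corner, the numbers $x_J=\|Py_J\|_{S^2}^2$ have bounded sum $\mathrm{tr}(Pr_sP)$, and $x_J\le m^{2\delta}\|y_J\|_p^2\le m^{2\delta}2^{-s/q}$ is uniformly small, so $\sum_Jx_J^q\to0$ because $q>1$. The part $QyP$ is treated with $c_s$.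

Norm convergence cannot be expected. At a single scale $s$ the map $1_J\mapsto2^{-s/p}e_{JJ}$ is an isometry, with $c_s=2^{-s/q}1_{2^s}$ of norm one and no mass in a fixed corner. Only weak limits are available, and (W) turns them into norm limits at the price of mixing several scales $s$. The intervals of different scales overlap, so we add them with random signs, and we localize to the intervals $E$ of one coarser scale $M$. The following lemma carries this out in the generality needed later.

\begin{lemma}[Localization]\label{lem:local}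
Let $\Lambda_s$ $(s\ge0)$ be disjoint finite sets with maps $l\mapsto J(l)\in D_s$, put $\Lambda_s(E)=\{l\in\Lambda_s:J(l)\subset E\}$, and let $y_l\in S^p$ for $l\in\bigcup_s\Lambda_s$. Assume that
\begin{equation}\label{eq:localhyp}
\Big\|\sum_{l\in\Lambda_s(E)}y_l^*y_l\Big\|_q,\ \Big\|\sum_{l\in\Lambda_s(E)}y_ly_l^*\Big\|_q\le G|E|^{1/q}\qquad(E\in D_M,\ M\le s),
\end{equation}
and that $c_s=\sum_{\Lambda_s}y_l^*y_l\to c$ and $r_s=\sum_{\Lambda_s}y_ly_l^*\to r$ weakly in $S^q$ along an infinite set $\mathcal S$. Then for every $\eta>0$ there are $M_0$ and $\epsilon>0$ with the following property. If $M\ge M_0$ and $(\lambda_s)$ are convex weights on $\{s\in\mathcal S:s\ge M\}$ with $\|\sum\lambda_sc_s-c\|_q\le\epsilon$ and $\|\sum\lambda_sr_s-r\|_q\le\epsilon$, then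
\[
\Big(\sum_{E\in D_M}\mathbb E\|u_E\|_p^p\Big)^{1/p}\le\eta,\qquad\text{where }\ u_E=\sum_s\sqrt{\lambda_s}\sum_{l\in\Lambda_s(E)}\gamma_l\,y_l .
\]
\end{lemma}

\begin{proof}
Let $\epsilon>0$ and choose $m$ with $\|QcQ\|_q,\|QrQ\|_q\le\epsilon$. Given $M$ and weights as in the statement, put
\[
\tilde c(E)=\sum_s\lambda_s\sum_{l\in\Lambda_s(E)}y_l^*y_l,\qquad\tilde r(E)=\sum_s\lambda_s\sum_{l\in\Lambda_s(E)}y_ly_l^*,
\]
and $\tilde c=\sum_s\lambda_sc_s$, $\tilde r=\sum_s\lambda_sr_s$. Since $s\ge M$ on the support of the weights, each $J(l)$ lies in exactly one $E\in D_M$, so $\sum_E\tilde c(E)=\tilde c$ and $\sum_E\tilde r(E)=\tilde r$. Moreover $\|Q\tilde cQ\|_q,\|Q\tilde rQ\|_q\le2\epsilon$.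

\emph{The tail.} By \eqref{eq:K}, \eqref{eq:corner} and Lemma~\ref{lem:pinch}(b),
\[
\sum_E\mathbb E\|Qu_EQ\|_p^p\le K^p\sum_E\big(\|Q\tilde c(E)Q\|_q^q+\|Q\tilde r(E)Q\|_q^q\big)\le2K^p(2\epsilon)^q .
\]

\emph{The corner.} By $\|\cdot\|_{S^p}\le\|\cdot\|_{S^2}$, Lemma~\ref{lem:Kd}(b) in $H=S^2$ and \eqref{eq:corner}, $\mathbb E\|Pu_E\|_p^p\le K^px_E^q$ with $x_E=\mathrm{tr}(P\tilde r(E)P)$. By \eqref{eq:trace} and \eqref{eq:localhyp}, $x_E\le m^{1-1/q}G2^{-M/q}$, and, using \eqref{eq:localhyp} for $E=[0,1]$, $\sum_Ex_E=\mathrm{tr}(P\tilde rP)\le m^{1-1/q}G$. Hence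
\[
\sum_E\mathbb E\|Pu_E\|_p^p\le K^p\big(\max_Ex_E\big)^{q-1}\sum_Ex_E\le K^p\big(m^{1-1/q}G\big)^q\,2^{-M(q-1)/q}.
\]
The same bound holds for $Qu_EP$, with $\tilde c(E)$ in place of $\tilde r(E)$.

By the triangle inequality the quantity to be estimated is at most
\[
2^{1/p}K(2\epsilon)^{1/2}+2K\big(m^{1-1/q}G\big)^{1/2}2^{-M(q-1)/(pq)} .
\]
Choose $\epsilon$ so that the first term is at most $\eta/2$; this fixes $m$; then choose $M_0$ so that the second term is at most $\eta/2$ for $M\ge M_0$.
\end{proof}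

\begin{corollary}\label{cor:LS}
$L^p\not\hookrightarrow S^p$.
\end{corollary}

\begin{proof}
Let $T:L^p\to S^p$ satisfy $\theta\|x\|\le\|Tx\|\le\|x\|$. Take $\Lambda_s=D_s$, $J(l)=l$ and $y_J=T1_J$. Since $\sum_{J\in D_s,\,J\subset E}1_J=1_E$ has $L^q$-norm $|E|^{1/q}$, Lemma~\ref{lem:transfer} gives \eqref{eq:localhyp} with $G=K^2$. Choose $\mathcal S$ along which $c_s$ and $r_s$ converge weakly. Given $\eta>0$, take $M=M_0$ and $\epsilon$ from Lemma~\ref{lem:local} and weights from (W), and put
\begin{equation}\label{eq:h}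
\varphi=\sum_s\sqrt{\lambda_s}\sum_{J\in D_s}\gamma_J1_J .
\end{equation}
Then $u_E=T(1_E\varphi)$, and
\begin{equation}\label{eq:hlower}
\sum_{E\in D_M}\mathbb E\|1_E\varphi\|_p^p=\mathbb E\|\varphi\|_p^p\ge\big(\mathbb E\|\varphi\|_2^2\big)^{p/2}=\Big(\sum_s\lambda_s\Big)^{p/2}=1 .
\end{equation}
So $\theta\le\eta$ for every $\eta>0$.
\end{proof}

The corner estimate used $q>1$, and it used $\|Pu\|_p\le\|Pu\|_2$, a property of the atomic trace on $B(\ell^2)$. Lemma~\ref{lem:local} fails with $L^p(S^p)$ in place of $S^p$: for $y_J=1_J\otimes e_{11}$ its conclusion contradicts \eqref{eq:hlower}.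

\section{The space $L^p(S^p_n)$ and the target $S^p\oplus L^p$}\label{sec:one}

We tensor the test vectors of the two model cases. The rank-one sign matrix defeats the summand $L^p$, and the localized functions $1_E\varphi$ defeat the summand $S^p$.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Write $T=(A,B)$ and $h_{abJ}=e_{ab}\otimes1_J$ for $a,b\le n$, $J\in D_s$.

\emph{Square functions.} For fixed $a,b$ and $E\in D_M$, $M\le s$, summation over $J\in D_s$, $J\subset E$ gives $\sum_Jh_{abJ}^*h_{abJ}=e_{bb}\otimes1_E$ and $\sum_Jh_{abJ}h_{abJ}^*=e_{aa}\otimes1_E$. By Lemma~\ref{lem:transfer}, each of the $n^2$ families $(Ah_{abJ})_J$ satisfies \eqref{eq:localhyp} with $\Lambda_s=D_s$ and $G=K^2$. Summation over all $a,b$ and $J\in D_s$ gives $n1_n\otimes1$ in both cases, of $L^q$-norm $n^{1+1/q}$, so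
\begin{equation}\label{eq:Bone}
\Big\|\sum_{a,b}\sum_{J\in D_s}|Bh_{abJ}|^2\Big\|_q\le K^2n^{1+1/q}.
\end{equation}

\emph{Test vectors.} Choose $\mathcal S$ along which the column and row square functions of all $n^2$ families $(Ah_{abJ})_J$ converge weakly. Given $\eta>0$, apply Lemma~\ref{lem:local} to each family, let $M$ be the largest $M_0$ and $\epsilon$ the smallest $\epsilon$, and take from (W) weights on $\{s\in\mathcal S:s\ge M\}$ that are admissible for all families. With $\varphi$ as in \eqref{eq:h} put, for $E\in D_M$,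
\[
z_E=\frac1n\sum_{a,b}\alpha_a\beta_be_{ab}\otimes1_E\varphi=\frac1n\sum_{a,b}\alpha_a\beta_b\sum_s\sqrt{\lambda_s}\sum_{J\in D_s,\,J\subset E}\gamma_Jh_{abJ}.
\]
The matrix $\sum\alpha_a\beta_be_{ab}$ has norm $n$, so $\|z_E\|_p=\|1_E\varphi\|_p$, and \eqref{eq:hlower} gives $\sum_E\mathbb E\|Tz_E\|^p\ge\theta^p$.

\emph{The two components.} By the triangle inequality over the $n^2$ pairs $(a,b)$ and Lemma~\ref{lem:local}, $(\sum_E\mathbb E\|Az_E\|_p^p)^{1/p}\le n\eta$. For $B$ let $y_{abJ}=\sqrt{\lambda_s}Bh_{abJ}\in L^p$ for $J\in D_s$. Lemma~\ref{lem:Kd}(b) with $H=\mathbb C$ at each $t$, the inequality $\sum_Ex_E^q\le(\sum_Ex_E)^q$ for $x_E\ge0$, and \eqref{eq:Bone} give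
\begin{align*}
\sum_E\mathbb E\|Bz_E\|_p^p&\le\frac{K^{3p}}{n^p}\int_0^1\sum_E\Big(\sum_{a,b,\,J\subset E}|y_{abJ}|^2\Big)^q\le\frac{K^{3p}}{n^p}\Big\|\sum_{a,b,J}|y_{abJ}|^2\Big\|_q^q\\
&\le\frac{K^{3p}}{n^p}\,K^pn^{q+1}=K^{4p}n^{1-p/2}.
\end{align*}
Thus $\theta^p\le(n\eta)^p+K^{4p}n^{1-p/2}$ for every $\eta>0$, that is, $\theta\le K^4n^{-\delta}$. Since $L^p(K^p)$ contains $L^p(S^p_n)$ isometrically for all $n$, it does not embed into $S^p\oplus L^p$. The last assertion of the theorem is Corollary~\ref{cor:LS}.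

\emph{Optimality.} Let $\Omega=\{\pm1\}^{n^2}$ and map $x=(x_{ab}(t))\in L^p(S^p_n)$ to $Ux=\sum_{a,b}g_{ab}x_{ab}\in L^p([0,1]\times\Omega)$. This space is isometric to $L^p$, as one sees by dividing $[0,1]$ into $2^{n^2}$ equal intervals. By \eqref{eq:K} for scalars at each $t$, the norm of $Ux$ lies between $\|x\|_{L^p(S^2_n)}$ and $K\|x\|_{L^p(S^2_n)}$, and $\|\cdot\|_{S^p_n}\le\|\cdot\|_{S^2_n}\le n^\delta\|\cdot\|_{S^p_n}$. So $T=(0,K^{-1}n^{-\delta}U)$ satisfies the hypothesis with $\theta=K^{-1}n^{-\delta}$.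
\end{proof}

\section{The space $L^p(S^p)$ and finite traces}\label{sec:two}

The space $L^p(K^p)$ is an $L^p(N)$ with a finite trace. Indeed, on $N=L^\infty\bar\otimes(\bigoplus_nM_n)_{\ell^\infty}$ replace the trace on the $n$-th summand by $2^{-n}n^{-1}$ times itself. The new trace of $1$ is $\sum_n2^{-n}=1$, and multiplying the $n$-th component by $(2^nn)^{1/p}$ is an isometry from the old $L^p$-space onto the new one. So the second assertion of Theorem~\ref{thm:two} follows from the first.

The summand $L^p(N)$ may contain $L^p(S^p_n)$ for all $n$, so the test vectors must use infinite matrices. Infinitely many columns alone do not suffice.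

\begin{remark}\label{rem:rows}
Let $S^p_{n,\infty}\subset S^p$ be the space of $n\times\infty$ matrices and define $\Phi_na=n^{-1/2}\sum_j\sum_{l\le n}\varepsilon_{jl}\,ae_{jl}\in L^p(\Omega;S^p_n)$, first for $a$ with finitely many nonzero columns; $ae_{jl}$ is the $n\times n$ matrix whose $l$-th column is the $j$-th column of $a$ and whose other columns vanish. The row square function is $n^{-1}\sum_{j,l}ae_{jj}a^*=aa^*$, and the column square function is $n^{-1}\sum_{j,l}e_{lj}a^*ae_{jl}=n^{-1}\|a\|_2^2\,1_n$. So the row norm is $\|a\|_p$, and the column norm is $n^{-\delta}\|a\|_2\le\|a\|_p$ because $a$ has rank at most $n$. By \eqref{eq:K}, $\|a\|_p\le\|\Phi_na\|\le K\|a\|_p$ for all $n$. Applying $\Phi_n$ in each block and at each $t$, and identifying $[0,1]\times\Omega$ with $[0,1]$ by binary digits, we see that $L^p\big((\bigoplus_nS^p_{n,\infty})_{\ell^p}\big)$ embeds into $L^p(K^p)$.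
\end{remark}

The test vectors will therefore have $d$ rows \emph{selected} among infinitely many. Let $y_{il}$ be the images in $L^p(N)$, with $i$ the row and $l$ the column, and let $r_i=\sum_ly_{il}y_{il}^*$. Transfer will give $\|\sum_{i\in I}r_i\|_q\le G|I|^{1/q}$. The mixed norm satisfies $\|y\|_{i|l}^2\le\|\sum_i\mu(r_i)\|_q$, which in general may be of order $|I|$: for the identity map on $L^p(S^p)$ we shall have $r_i=1\otimes e_{ii}$, and all the functions $\mu(r_i)$ equal $1_{(0,1)}$. When the trace is finite, the bound $G|I|^{1/q}$ forces $\tau(r_i)\to0$, so the functions $\mu(r_i)$ concentrate on smaller and smaller sets, and a selection of them is almost disjointly supported.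

\begin{lemma}\label{lem:disjoint}
Let $f_i\ge0$ $(i\in\mathbb N)$ be functions on $[0,1]$ with $\|f_i\|_q\le G$, $G>0$, and $\|f_i\|_1\to0$. For every $d$ there is $I\subset\mathbb N$ with $|I|=d$ and $\|\sum_If_i\|_q\le2Gd^{1/q}$.
\end{lemma}

\begin{proof}
Let $t_i=\|f_i\|_1^{1/2}$ and $A_i=\{f_i>t_i\}$, so $|A_i|\le t_i\to0$ by Chebyshev's inequality. For fixed $0\le F\in L^q$ write
\[
F+f_i=\big(F1_{A_i^c}+f_i1_{A_i}\big)+\big(F1_{A_i}+f_i1_{A_i^c}\big).
\]
The first bracket is a sum of disjointly supported functions, so its norm is at most $(\|F\|_q^q+G^q)^{1/q}$. The second has norm at most $\|F1_{A_i}\|_q+t_i\to0$. Hence $\|F+f_i\|_q^q\le\|F\|_q^q+2G^q$ for all large $i$. Choosing $i_1<\dots<i_d$ inductively, we get $\|\sum_kf_{i_k}\|_q^q\le2dG^q$.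
\end{proof}

\begin{lemma}[Selection of rows]\label{lem:select}
Let $N$ have a faithful normal trace with $\tau(1)=1$, let $G\ge1$, and let $c_i,r_i\ge0$ $(i\in\mathbb N)$ be elements of $L^q(N)$ with
\[
\Big\|\sum_{i\in I}c_i\Big\|_q,\ \Big\|\sum_{i\in I}r_i\Big\|_q\le G|I|^{1/q}\qquad\text{for all finite }I\subset\mathbb N .
\]
For every $d$ there is $I\subset\mathbb N$ with $|I|=d$ such that every finite family $(y_{il})_{i\in I,\,l\in\Lambda}$ in $L^p(N)$ with
\[
\Big\|\sum_ly_{il}^*y_{il}-c_i\Big\|_q\le\frac1d,\qquad\Big\|\sum_ly_{il}y_{il}^*-r_i\Big\|_q\le\frac1d\qquad(i\in I)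
\]
satisfies $\|y\|_{i|l}^2\le5Gd^{1/q}$ and $\|y\|_{l|i}^2\le5Gd^{1/q}$.
\end{lemma}

\begin{proof}
Since $\tau(1)=1$, we have $\sum_I\tau(c_i+r_i)\le2G|I|^{1/q}$. If $\tau(c_i+r_i)>t$ for all $i$ in a set of $k$ indices, then $kt<2Gk^{1/q}$, which bounds $k$ because $q>1$. So $\tau(c_i+r_i)\to0$. The functions $f_i=\mu(c_i)+\mu(r_i)$ vanish outside $[0,1]$, and $\|f_i\|_q\le2G$, $\|f_i\|_1=\tau(c_i+r_i)\to0$. Lemma~\ref{lem:disjoint} gives $I$ with $|I|=d$ and $\|\sum_If_i\|_q\le4Gd^{1/q}$.

Let $(y_{il})$ be as in the statement, $\tilde r_i=\sum_ly_{il}y_{il}^*$, $V=\sum y_{il}\otimes e_{il}$ and $Y_i=\sum_ly_{il}\otimes e_{1l}$. Then $V^*V=\sum_IY_i^*Y_i$ and $Y_iY_i^*=\tilde r_i\otimes e_{11}$, so $\mu(Y_i^*Y_i)=\mu(\tilde r_i)$. By \eqref{eq:FK}, used twice,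
\[
\int_0^t\mu(V^*V)\le\sum_I\int_0^t\mu(\tilde r_i)\le\int_0^t\sum_I\big(\mu(r_i)+\mu(\tilde r_i-r_i)\big)\qquad(t>0),
\]
and \eqref{eq:HLP} yields
\[
\|y\|_{i|l}^2=\|V^*V\|_q\le\Big\|\sum_I\mu(r_i)\Big\|_q+\sum_I\|\tilde r_i-r_i\|_q\le4Gd^{1/q}+1\le5Gd^{1/q}.
\]
The bound for $\|y\|_{l|i}$ is this bound for the family $(y_{il}^*)$, with $c_i$ in the role of $r_i$, since $(\sum y_{il}\otimes e_{li})^*=\sum y_{il}^*\otimes e_{il}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Normalize $\tau(1)=1$ on $N$ and suppose that $T=(A,B):L^p(S^p)\to S^p\oplus L^p(N)$ satisfies $\theta\|x\|\le\|Tx\|\le\|x\|$ with $\theta>0$.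

\emph{The family.} We want the column square function of $d$ rows to be no larger than the row square function, and we achieve this by spreading each interval of scale $s$ over $2^s$ columns. Let $\Lambda_s=\{(J,\nu):J\in D_s,\ 1\le\nu\le2^s\}$. Index the rows of matrices in $S^p$ by $i\in\mathbb N$ and the columns by $l\in\bigcup_s\Lambda_s$. For $l=(J,\nu)\in\Lambda_s$ let $J(l)=J$ and $h_{il}=2^{-s/2}1_J\otimes e_{il}$. For finite $I$ and $E\in D_M$, $M\le s$,
\[
\sum_{i\in I}\sum_{l\in\Lambda_s(E)}h_{il}h_{il}^*=1_E\otimes\sum_Ie_{ii},\qquad\sum_{i\in I}\sum_{l\in\Lambda_s(E)}h_{il}^*h_{il}=|I|2^{-s}\sum_{l\in\Lambda_s(E)}1_{J(l)}\otimes e_{ll}.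
\]
The first operator has $L^q$-norm $(|I||E|)^{1/q}$. The second is, at almost every $t\in E$, equal to $|I|2^{-s}$ times a projection of rank $2^s$, so its norm is $|I|2^{-s(1-1/q)}|E|^{1/q}$, which is at most $(|I||E|)^{1/q}$ when $|I|\le2^s$. For $X\in\{A,B\}$ put
\[
c^X_{i,s}(E)=\sum_{l\in\Lambda_s(E)}|Xh_{il}|^2,\qquad r^X_{i,s}(E)=\sum_{l\in\Lambda_s(E)}|(Xh_{il})^*|^2,
\]
omitting $E$ when $E=[0,1]$. Lemma~\ref{lem:transfer} gives
\begin{equation}\label{eq:two}
\Big\|\sum_Ic^X_{i,s}(E)\Big\|_q,\ \Big\|\sum_Ir^X_{i,s}(E)\Big\|_q\le K^2(|I||E|)^{1/q}\qquad(|I|\le2^s,\ E\in D_M,\ M\le s).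
\end{equation}
Choose $\mathcal S$ along which $c^X_{i,s}\to c^X_i$ and $r^X_{i,s}\to r^X_i$ weakly for all $i$ and $X$.

\emph{The choices.} By \eqref{eq:two} and weak lower semicontinuity, the limits $c^B_i,r^B_i\ge0$ satisfy the hypothesis of Lemma~\ref{lem:select} with $G=K^2$. Fix $d$ and let $I$ be the set given by that lemma. Fix $\eta>0$. By \eqref{eq:two} for singletons, each family $(Ah_{il})_l$, $i\in I$, satisfies \eqref{eq:localhyp} with $G=K^2$; apply Lemma~\ref{lem:local} to each, let $\epsilon$ be the smallest $\epsilon$, and let $M$ be at least the largest $M_0$, with $2^M\ge d$. By (W) choose weights on $\{s\in\mathcal S:s\ge M\}$ that are admissible in Lemma~\ref{lem:local} for all $i\in I$ and such that $\tilde c_i=\sum\lambda_sc^B_{i,s}$ and $\tilde r_i=\sum\lambda_sr^B_{i,s}$ are within $1/d$ of $c^B_i$ and $r^B_i$ for $i\in I$.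

\emph{Test vectors.} For $E\in D_M$ let
\[
z_E=d^{-1/2}\sum_{i\in I}\alpha_i\sum_s\sqrt{\lambda_s}\sum_{l\in\Lambda_s(E)}\gamma_lh_{il}.
\]
For $t\notin E$, $z_E(t)=0$. For almost every $t\in E$, $z_E(t)$ is the product of the unit column $d^{-1/2}(\alpha_i)_{i\in I}$ with a row that has, for each $s$, exactly $2^s$ entries of modulus $\sqrt{\lambda_s}2^{-s/2}$; this row has norm $(\sum_s\lambda_s)^{1/2}=1$. So $\|z_E\|_p^p=|E|$ and $\sum_E\mathbb E\|Tz_E\|^p\ge\theta^p$. By the triangle inequality over $i\in I$ and Lemma~\ref{lem:local}, $(\sum_E\mathbb E\|Az_E\|_p^p)^{1/p}\le d^{1/2}\eta$.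

\emph{The component $B$.} Let $y_{il}=\sqrt{\lambda_s}Bh_{il}$ for $i\in I$, $l\in\Lambda_s$, $\lambda_s>0$, and let $y^E$ be the subfamily with $J(l)\subset E$. By Lemma~\ref{lem:Kd}(a),
\[
\mathbb E\|Bz_E\|_p^p\le d^{-p/2}K^{2p}\big(\|y^E\|_C^p+\|y^E\|_R^p+\|y^E\|_{i|l}^p+\|y^E\|_{l|i}^p\big).
\]
The column square functions of the $y^E$ add up to $\sum_I\tilde c_i$, so Lemma~\ref{lem:pinch}(b) and \eqref{eq:two}, valid since $2^s\ge d$, give $\sum_E\|y^E\|_C^p\le\|\sum_I\tilde c_i\|_q^q\le K^pd$. The same argument with $\tilde r_i$ gives $\sum_E\|y^E\|_R^p\le K^pd$. For the mixed norms let $V=\sum y_{il}\otimes e_{il}$, $V'=\sum y_{il}\otimes e_{li}$ and $\pi_E=1\otimes\sum_{J(l)\subset E}e_{ll}$. The $\pi_E$ are mutually orthogonal, $\|y^E\|_{i|l}=\|V\pi_E\|_p$ and $\|y^E\|_{l|i}=\|\pi_EV'\|_p$. Since $\sum_ly_{il}^*y_{il}=\tilde c_i$ and $\sum_ly_{il}y_{il}^*=\tilde r_i$, Lemma~\ref{lem:select} applies to $y$, and with Lemma~\ref{lem:pinch}(a)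
\[
\sum_E\|y^E\|_{i|l}^p=\sum_E\|\pi_EV^*V\pi_E\|_q^q\le\|V\|_p^p\le(5K^2)^qd,
\]
\[
\sum_E\|y^E\|_{l|i}^p=\sum_E\|\pi_EV'V'^*\pi_E\|_q^q\le\|V'\|_p^p\le(5K^2)^qd .
\]
Altogether $\theta^p\le(d^{1/2}\eta)^p+C_pd^{1-p/2}$. Letting $\eta\to0$ and then $d\to\infty$ gives $\theta=0$, a contradiction.
\end{proof}

\section{The hyperfinite factor and the target $L^p(S^p)$}\label{sec:three}

The target now contains $L^p(S^p_n)$ for all $n$, it has an infinite trace, and localization is not available. What remains is Lemma~\ref{lem:mixed}. Its loss $n^\delta$ cancels exactly the gain of product signs over independent signs, so it bounds the image of a normalized test vector by the normalized square functions, with no gain. This is enough on the tail $QuQ$, where the square functions are small. On the corner we argue pointwise in the Hilbert space $S^2$, keep the gain $n^{-\delta}$, and lose $m^\delta$ in \eqref{eq:trace}.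

\begin{lemma}\label{lem:three}
Let $y_{abl}\in L^p(S^p)$ for $a,b\le n$, $l\in\Lambda$, let $c=\sum y_{abl}^*y_{abl}$, $r=\sum y_{abl}y_{abl}^*$, and let $P=P_m$, $Q=Q_m$. Assume
\[
\|c\|_q,\|r\|_q\le nG^2,\qquad\|QcQ\|_q,\|QrQ\|_q\le n\epsilon^2,\qquad\|y\|_{l|ab},\|y\|_{ab|l}\le n^{1/2}G .
\]
Then
\[
n^{\frac1p-1}\Big(\mathbb E\Big\|\sum\alpha_a\beta_b\gamma_ly_{abl}\Big\|_p^p\Big)^{1/p}\le C_p\big(\epsilon+Gn^{-\delta}+Gm^\delta n^{-\delta}\big).
\]
\end{lemma}

\begin{proof}
Let $u=\sum\alpha_a\beta_b\gamma_ly_{abl}$. We use the identities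
\begin{equation}\label{eq:exponents}
n^{\frac1p-1}n^{\frac12}=n^{-\delta},\qquad n^{\frac1p-1}n^{\frac12}n^\delta=1,\qquad\frac{q-1}p=\delta .
\end{equation}

\emph{The corner.} By Lemma~\ref{lem:Kd}(b) in $H=S^2$ at each $t$, \eqref{eq:corner} and \eqref{eq:trace},
\[
\mathbb E\|Pu\|_p^p\le K^{3p}\int_0^1\big(\mathrm{tr}\,Pr(t)P\big)^qdt\le K^{3p}m^{q-1}\|r\|_q^q\le K^{3p}m^{q-1}(nG^2)^q,
\]
so $n^{1/p-1}(\mathbb E\|Pu\|_p^p)^{1/p}\le K^3Gm^\delta n^{-\delta}$. The same bound holds for $QuP$, with $c$ in place of $r$.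

\emph{The tail.} Let $w_{abl}=Qy_{abl}Q$. By Lemma~\ref{lem:Kd}(a), $(\mathbb E\|QuQ\|_p^p)^{1/p}$ is at most $K^3$ times the sum of the norms of the eight arrangements of $w$.
\begin{itemize}
\item By \eqref{eq:corner}, $\|w\|_C\le\|QcQ\|_q^{1/2}\le n^{1/2}\epsilon$ and $\|w\|_R\le\|QrQ\|_q^{1/2}\le n^{1/2}\epsilon$.
\item By Lemma~\ref{lem:mixed}, moving $a,b$ to the side of $l$, we get $\|w\|_{al|b},\|w\|_{bl|a}\le n^\delta\|w\|_C$ and $\|w\|_{a|bl},\|w\|_{b|al}\le n^\delta\|w\|_R$.
\item The matrices for $l|ab$ and $ab|l$ are compressions by $Q\otimes1$ of the corresponding matrices of $y$, so their norms are at most $n^{1/2}G$.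
\end{itemize}
By \eqref{eq:exponents}, $n^{1/p-1}(\mathbb E\|QuQ\|_p^p)^{1/p}\le K^3(6\epsilon+2Gn^{-\delta})$.
\end{proof}

The lemma is useful only if $m$ can be kept fixed while $n\to\infty$. For the block-diagonal inclusion of $K^p$ into $S^p$ this is impossible, since a corner that carries the block $S^p_n$ has $m\ge n$. In $R$ it is possible, because the matrix units of $M_{2^s}$ are products of the units of $M_n$ with the units of the relative commutant, so that a single sequence of square functions serves every $n$.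

We fix notation for this section and the next. Let $(e^s_{jk})_{j,k\le2^s}$ be the product matrix units of $M_{2^s}=M_2^{\otimes s}\subset R$. If $n\le2^s$ is a power of $2$, then $M_{2^s}=M_n\otimes M_{2^s/n}$, and the units $e^s_{jk}$ are exactly the products $e_{ab}f^s_{jk}$ of the units $e_{ab}$ $(a,b\le n)$ of $M_n$ with the product units $f^s_{jk}$ $(j,k\le2^s/n)$ of the second factor. With respect to the normalized trace,
\begin{equation}\label{eq:normsR}
\Big\|\sum\alpha_a\beta_be_{ab}\Big\|_p=n^{1-\frac1p},\qquad\Big(\mathbb E\Big\|\sum g_{ab}e_{ab}\Big\|_p^p\Big)^{1/p}\le Kn^{1/2}.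
\end{equation}
The first matrix is $n$ times a partial isometry whose support has trace $1/n$; the second bound is \eqref{eq:K} with $\sum e_{ab}^*e_{ab}=\sum e_{ab}e_{ab}^*=n1$.

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Suppose that $T:L^p(R)\to L^p(S^p)$ satisfies $\theta\|x\|\le\|Tx\|\le\|x\|$ with $\theta>0$. Put
\[
c_s=2^{-s}\sum_{j,k}|Te^s_{jk}|^2,\qquad r_s=2^{-s}\sum_{j,k}|(Te^s_{jk})^*|^2\qquad\text{in }L^q([0,1];S^q).
\]
Both square functions of the family $(2^{-s/2}e^s_{jk})_{j,k}$ equal $1$, so $\|c_s\|_q,\|r_s\|_q\le K^2$ by Lemma~\ref{lem:transfer}. Choose $\mathcal S$ along which $c_s\to c$ and $r_s\to r$ weakly. Fix $\epsilon>0$ and $m=m(\epsilon)$ with $\|QcQ\|_q,\|QrQ\|_q\le\epsilon^2$. Only now let $n$ be any power of $2$. By (W) there are weights on $\{s\in\mathcal S:2^s\ge n\}$ such that $\tilde c=\sum\lambda_sc_s$ and $\tilde r=\sum\lambda_sr_s$ are within $\epsilon^2$ of $c$ and $r$. Then $\|Q\tilde cQ\|_q,\|Q\tilde rQ\|_q\le2\epsilon^2$. (Several scales are again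 necessary: $x\mapsto2^{-s/p}x$ is an isometry of $M_{2^s}\subset L^p(R)$ into $S^p$, with $c_s=2^{-s/q}1_{2^s}$ of norm one.)

For $l=(s,j,k)$ with $\lambda_s>0$ and $j,k\le2^s/n$ put
\[
b_l=(\lambda_sn2^{-s})^{1/2}f^s_{jk},\qquad y_{abl}=T(e_{ab}b_l),\qquad\omega=\sum_l\gamma_lb_l .
\]
Since the products $e_{ab}f^s_{jk}$ run through the units of $M_{2^s}$,
\[
\sum_{a,b,l}|y_{abl}|^2=n\tilde c,\qquad\sum_{a,b,l}|y_{abl}^*|^2=n\tilde r,\qquad\sum_lb_l^*b_l=\sum_lb_lb_l^*=\sum_s\lambda_s1=1 .
\]
Hence $(\mathbb E\|\omega\|_p^p)^{1/p}\le K$ by \eqref{eq:K}, and $\mathbb E\|\omega\|_p^p\ge(\mathbb E\|\omega\|_2^2)^{p/2}=1$ because $\tau(1)=1$. If $s_1$ is the largest scale used, then $\omega$ lies in the second factor of $M_{2^{s_1}}=M_n\otimes M_{2^{s_1}/n}$, so $\|x\omega\|_p=\|x\|_p\|\omega\|_p$ for $x\in M_n$. Lemma~\ref{lem:transfer} for the two sign families $(g_{ab})$ and $(\gamma_l)$, independence and \eqref{eq:normsR} give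
\[
\|y\|_{l|ab},\ \|y\|_{ab|l}\le\Big(\mathbb E\Big\|\Big(\sum g_{ab}e_{ab}\Big)\omega\Big\|_p^p\Big)^{1/p}\le K^2n^{1/2}.
\]
So Lemma~\ref{lem:three} applies with $G=K^2$ and $\sqrt2\,\epsilon$ in place of $\epsilon$. The test vector $z=n^{1/p-1}(\sum\alpha_a\beta_be_{ab})\,\omega$ has $\|z\|_p=\|\omega\|_p$ by \eqref{eq:normsR}, and $Tz=n^{1/p-1}\sum\alpha_a\beta_b\gamma_ly_{abl}$. Therefore
\[
\theta\le\big(\mathbb E\|Tz\|_p^p\big)^{1/p}\le C_p\big(\epsilon+n^{-\delta}+m(\epsilon)^\delta n^{-\delta}\big).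
\]
Letting $n\to\infty$ and then $\epsilon\to0$ gives $\theta=0$, a contradiction.
\end{proof}

\section{The space $L^p(R\bar\otimes B(\ell^2))$}\label{sec:four}

The test vectors now carry four sign families. The factor $R$ supplies $\alpha,\beta$, which act against $L^p(S^p)$ through Lemma~\ref{lem:three}; the factor $B(\ell^2)$ supplies the selected rows and the signs $\zeta$, which act against $L^p(N)$ through Lemma~\ref{lem:select}. The new point is that each component must tolerate the signs aimed at the other. For $A$ the triangle inequality over the $d$ rows suffices, since $d$ is fixed before $\epsilon$ and $n$. For $B$ the loss $n^\delta$ in Lemma~\ref{lem:mixed} is absorbed by the normalization, and the gain $d^{-\delta}$ survives.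

\begin{proof}[Proof of Theorem~\ref{thm:four}]
Normalize the trace of $N$ by $\tau_N(1)=1$ and suppose that $T=(A,B):L^p(R\bar\otimes B(\ell^2))\to L^p(S^p)\oplus L^p(N)$ satisfies $\theta\|x\|\le\|Tx\|\le\|x\|$ with $\theta>0$.

\emph{The family.} Index the rows of $B(\ell^2)$ by $i\in\mathbb N$ and the columns by pairs $(s,\nu)$, $1\le\nu\le2^s$. For fixed $s$ consider $h^s_{ijk\nu}=2^{-s}e^s_{jk}\otimes e_{i,(s,\nu)}$, $j,k,\nu\le2^s$, and let $\Pi_s=\sum_{\nu\le2^s}e_{(s,\nu),(s,\nu)}$. For finite $I$, summation over $i\in I$ and all $j,k,\nu$ gives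
\[
\sum h^s_{ijk\nu}(h^s_{ijk\nu})^*=1\otimes\sum_Ie_{ii},\qquad\sum(h^s_{ijk\nu})^*h^s_{ijk\nu}=|I|2^{-s}\,1\otimes\Pi_s,
\]
with $L^q$-norms $|I|^{1/q}$ and $|I|2^{-s(1-1/q)}$; the latter is at most $|I|^{1/q}$ if $|I|\le2^s$. For $X\in\{A,B\}$ let $c^X_{i,s}=\sum_{j,k,\nu}|Xh^s_{ijk\nu}|^2$ and $r^X_{i,s}=\sum_{j,k,\nu}|(Xh^s_{ijk\nu})^*|^2$. By Lemma~\ref{lem:transfer},
\begin{equation}\label{eq:four}
\Big\|\sum_Ic^X_{i,s}\Big\|_q,\ \Big\|\sum_Ir^X_{i,s}\Big\|_q\le K^2|I|^{1/q}\qquad(|I|\le2^s).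
\end{equation}
Choose $\mathcal S$ along which $c^X_{i,s}\to c^X_i$ and $r^X_{i,s}\to r^X_i$ weakly for all $i$ and $X$.

\emph{The choices.} The limits $c^B_i,r^B_i$ satisfy the hypothesis of Lemma~\ref{lem:select} with $G=K^2$. Fix $d$ and the set $I$ given by that lemma. Fix $\epsilon>0$ and $m$ with $\|Qc^A_iQ\|_q,\|Qr^A_iQ\|_q\le\epsilon^2$ for $i\in I$. Let $n$ be any power of $2$. By (W) choose weights on $\{s\in\mathcal S:2^s\ge\max(n,d)\}$ such that $\tilde c^X_i=\sum\lambda_sc^X_{i,s}$ and $\tilde r^X_i=\sum\lambda_sr^X_{i,s}$ are within $\min(\epsilon^2,1/d)$ of $c^X_i$ and $r^X_i$ for $i\in I$, $X\in\{A,B\}$.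

\emph{Test vector.} For $l=(s,j,k,\nu)$ with $\lambda_s>0$, $j,k\le2^s/n$, $\nu\le2^s$, put
\[
b_l=(\lambda_sn)^{1/2}2^{-s}f^s_{jk}\otimes e_{1,(s,\nu)},\qquad h_{iabl}=(e_{ab}\otimes e_{i1})\,b_l,\qquad\omega=\sum_l\gamma_lb_l .
\]
For fixed $i$ and $s$ the elements $h_{iabl}$ are the elements $h^s_{ijk\nu}$ multiplied by $(\lambda_sn)^{1/2}$, so
\begin{equation}\label{eq:foursq}
\sum_{a,b,l}|Xh_{iabl}|^2=n\tilde c^X_i,\qquad\sum_{a,b,l}|(Xh_{iabl})^*|^2=n\tilde r^X_i .
\end{equation}
Further $\sum_lb_lb_l^*=1\otimes e_{11}$, and $\sum_lb_l^*b_l=\sum_s\lambda_s2^{-s}1\otimes\Pi_s$ has $L^q$-norm $(\sum_s\lambda_s^q2^{-s(q-1)})^{1/q}\le1$. So $(\mathbb E\|\omega\|_p^p)^{1/p}\le K$. As $\omega\omega^*\in R\otimes e_{11}$ and $\tau(1)=1$, we also have $\mathbb E\|\omega\|_p^p=\mathbb E\|\omega\omega^*\|_q^q\ge(\mathbb E\,(\tau\otimes\mathrm{tr})(\omega\omega^*))^q=1$. Let $v=1\otimes\sum_I\zeta_ie_{i1}$. Then $(v\omega)^*(v\omega)=d\,\omega^*\omega$, and $v\omega$ lies in $M_{2^{s_1}/n}\otimes B(\ell^2)$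 for the largest scale $s_1$ used, so
\begin{equation}\label{eq:product}
\|(x\otimes1)v\omega\|_p=d^{1/2}\|x\|_p\|\omega\|_p\qquad(x\in M_n).
\end{equation}
The test vector is
\[
z=n^{\frac1p-1}d^{-\frac12}\sum_{i\in I,a,b,l}\zeta_i\alpha_a\beta_b\gamma_lh_{iabl}=n^{\frac1p-1}d^{-\frac12}\Big(\sum\alpha_a\beta_be_{ab}\otimes1\Big)v\omega .
\]
By \eqref{eq:normsR} and \eqref{eq:product}, $\|z\|_p=\|\omega\|_p$, so $(\mathbb E\|Tz\|^p)^{1/p}\ge\theta$. The same two formulas give, for independent signs $g_{ab}$,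
\begin{equation}\label{eq:apriori}
\begin{gathered}
\Big(\mathbb E\Big\|\sum_{i\in I,a,b,l}\zeta_ig_{ab}\gamma_lh_{iabl}\Big\|_p^p\Big)^{1/p}\le K^2n^{1/2}d^{1/2},\\
\Big(\mathbb E\Big\|\sum_{a,b,l}g_{ab}\gamma_lh_{iabl}\Big\|_p^p\Big)^{1/p}\le K^2n^{1/2}\qquad(i\in I).
\end{gathered}
\end{equation}

\emph{The component $A$.} For each $i\in I$ the family $(Ah_{iabl})_{a,b,l}$ satisfies the hypotheses of Lemma~\ref{lem:three} with $G=K^2$ and $\sqrt2\,\epsilon$: the first by \eqref{eq:foursq} and \eqref{eq:four} for the singleton $\{i\}$, the second by the choice of $m$ and of the weights, the third by Lemma~\ref{lem:transfer} and the second bound in \eqref{eq:apriori}. The triangle inequality over $i\in I$ gives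
\[
(\mathbb E\|Az\|_p^p)^{1/p}\le d^{1/2}C_p\big(\epsilon+n^{-\delta}+m^\delta n^{-\delta}\big).
\]

\emph{The component $B$.} Let $y_{iabl}=Bh_{iabl}$. By Lemma~\ref{lem:Kd}(a), $(\mathbb E\|Bz\|_p^p)^{1/p}$ is at most $K^4n^{1/p-1}d^{-1/2}$ times the sum of the norms of the sixteen arrangements of $y$.

In eight of them $a$ and $b$ are on the same side. These are the arrangements of $y$ as a family with the three indices $i$, $(a,b)$, $l$, so by Lemma~\ref{lem:transfer} and the first bound in \eqref{eq:apriori} each has norm at most $K^2n^{1/2}d^{1/2}$. After multiplication by $n^{1/p-1}d^{-1/2}$ this is $K^2n^{-\delta}$.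

In the other eight, $a$ and $b$ are on opposite sides. By Lemma~\ref{lem:mixed} we move both to the side of $l$ at the price $n^\delta$ and arrive at one of $\|y\|_C$, $\|y\|_R$, $\|y\|_{i|abl}$, $\|y\|_{abl|i}$. By \eqref{eq:foursq} and \eqref{eq:four}, valid since $2^s\ge d$,
\[
\|y\|_C^2=n\Big\|\sum_I\tilde c^B_i\Big\|_q\le nK^2d^{1/q},\qquad\|y\|_R^2=n\Big\|\sum_I\tilde r^B_i\Big\|_q\le nK^2d^{1/q}.
\]
By \eqref{eq:foursq}, Lemma~\ref{lem:select} applies to the family $n^{-1/2}y_{iabl}$ with $(a,b,l)$ as second index, and gives $\|y\|_{i|abl}^2,\|y\|_{abl|i}^2\le5K^2nd^{1/q}$. Since $n^{1/p-1}d^{-1/2}\cdot n^\delta\cdot n^{1/2}d^{1/p}=d^{-\delta}$ by \eqref{eq:exponents}, each of these eight terms contributes at most $\sqrt5\,Kd^{-\delta}$. Hence $(\mathbb E\|Bz\|_p^p)^{1/p}\le C_p(d^{-\delta}+n^{-\delta})$.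

Altogether
\[
\theta\le C_p\Big(d^{-\delta}+n^{-\delta}+d^{1/2}\big(\epsilon+n^{-\delta}+m^\delta n^{-\delta}\big)\Big).
\]
Let $n\to\infty$ with $d,I,\epsilon,m$ fixed, then $\epsilon\to0$, then $d\to\infty$. This gives $\theta=0$, a contradiction.
\end{proof}

\section{Thirteen spaces}\label{sec:five}

\begin{proof}[Proof of Theorem~\ref{thm:five}]
\emph{The embeddings.} It suffices to treat the generating relations. The relations $2\preceq5$, $3\preceq5$, $4\preceq6$, $7\preceq8$, $10\preceq11$, $9\preceq12$ are inclusions of a summand. For $1\preceq2$ use normalized indicators of disjoint intervals, for $1\preceq3$ the units $e_{11}$ of the blocks, for $3\preceq4$ block-diagonal matrices. Then $5\preceq6$ follows from $K^p\subset S^p$, $6\preceq8$ from $f\mapsto f\otimes e_{11}$, $11\preceq12$ from the constant functions, and $8\preceq11$ from $7\preceq10$. Four relations remain.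

$5\preceq7$: $L^p(K^p)$ is the direct sum of $L^p([0,\frac12];K^p)$, which contains $K^p$ as the constants, and $L^p([\frac12,1];K^p)$, which contains the functions $f\otimes e_{11}$.

$8\preceq9$: splitting the basis of $\ell^2$ into two infinite sets and taking block-diagonal matrices gives $L^p(S^p)\supset L^p(S^p)\oplus L^p(S^p)\supset S^p\oplus L^p(K^p)$.

$12\preceq13$: the same splitting gives $X_{13}\supset X_{13}\oplus X_{13}$, and $X_{13}\supset L^p(R)\otimes e_{11}$. To embed $L^p(S^p)$ into $X_{13}$, number the intervals of $D_s$ from left to right and send the indicator of the $j$-th one to the diagonal unit $e^s_{jj}$, the units being numbered lexicographically. This is a well-defined trace-preserving $*$-homomorphism $\rho$ from the dyadic step functions into $R$. So $\rho\otimes\mathrm{id}$ is isometric on dyadic step functions with values in finite matrices, which are dense in $L^p(S^p)$.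

$7\preceq10$: since $S^p_n$ is a corner of $S^p_{2^n}$, it suffices to embed $L^p\big((\bigoplus_nS^p_{2^n})_{\ell^p}\big)$. Let $p_n=e_{22}^{\otimes(n-1)}\otimes e_{11}\in M_2^{\otimes n}$; these projections are mutually orthogonal in $R$ and $\tau(p_n)=2^{-n}$. For a dyadic step function $f$ and $x\in M_{2^n}=M_2^{\otimes n}$ let $\pi_n(f\otimes x)=p_n\otimes x\otimes\rho(f)$, where $p_n$ occupies the first $n$ tensor factors, $x$ the next $n$, and $\rho(f)$ the following ones. Then $\pi_n$ is a $*$-homomorphism into $p_nRp_n$ with $\tau\circ\pi_n=4^{-n}\int\otimes\,\mathrm{tr}$. Hence $(x_n)\mapsto\sum_n4^{n/p}\pi_n(x_n)$ is isometric on the dense subspace of dyadic step functions with finitely many nonzero blocks.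

\emph{The obstructions.} Let $U(i)=\{j:i\preceq j\}$. For the seven indices $t$ in the following table, Figure~\ref{fig:hasse} shows that the complement of $U(t)$ has a largest element $t'$, and we know that $X_t\not\hookrightarrow X_{t'}$.
\begin{center}
\begin{tabular}{c|l|l|c|l}
$t$ & $U(t)$ & complement of $U(t)$ & $t'$ & $X_t\not\hookrightarrow X_{t'}$ by\\
\hline
$2$ & $2,5,\dots,13$ & $1,3,4$ & $4$ & Corollary~\ref{cor:LS}\\
$3$ & $3,\dots,13$ & $1,2$ & $2$ & Proposition~\ref{prop:KL}\\
$4$ & $4,6,8,9,11,12,13$ & $1,2,3,5,7,10$ & $10$ & see below\\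
$7$ & $7,\dots,13$ & $1,\dots,6$ & $6$ & Theorem~\ref{thm:one}\\
$9$ & $9,12,13$ & $1,\dots,8,10,11$ & $11$ & Theorem~\ref{thm:two}, $N=R$\\
$10$ & $10,\dots,13$ & $1,\dots,9$ & $9$ & Theorem~\ref{thm:three}\\
$13$ & $13$ & $1,\dots,12$ & $12$ & Theorem~\ref{thm:four}, $N=R$
\end{tabular}
\end{center}
For $t=4$: an embedding $S^p\hookrightarrow L^p(R)$, applied at each point of $[0,1]$, would embed $L^p(S^p)$ into $L^p([0,1];L^p(R))=L^p(L^\infty\bar\otimes R)$, whose trace is finite; this contradicts Theorem~\ref{thm:two}.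

For the remaining indices, $U(1)=\{1,\dots,13\}$ and
\begin{gather*}
U(5)=\{5,\dots,13\}=U(2)\cap U(3),\qquad U(6)=\{6,8,9,11,12,13\}=U(2)\cap U(4),\\
U(8)=\{8,9,11,12,13\}=U(4)\cap U(7),\qquad U(11)=\{11,12,13\}=U(4)\cap U(10),\\
U(12)=\{12,13\}=U(9)\cap U(10).
\end{gather*}
Now let $i\not\preceq j$, that is, $j\notin U(i)$; in particular $i\ne1$. There is an index $t$ in the table with $t\preceq i$ and $j\notin U(t)$: take $t=i$ if $i$ is in the table, and otherwise one of the two indices in the formula for $U(i)$, both of which are $\preceq i$ because $i\in U(i)$. Then $j\preceq t'$. If $X_i$ embedded into $X_j$, the first part of the proof would give $X_t\hookrightarrow X_i\hookrightarrow X_j\hookrightarrow X_{t'}$, which is false.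
\end{proof}

\begin{thebibliography}{9}

\bibitem{FK} Fack and Kosaki, Pacific J. Math., 1986.

\bibitem{PX} \texttt{http://dmitripavlov.org/scans/pisier-xu.pdf}

\end{thebibliography}
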